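# Two points over every point of a treelike continuum

## 1. Two sheets over a point, a circle and an arc

Let $f:X\to Y$ be a continuous map of a compact metric space $X$ onto $Y$ such that every fiber $f^{-1}(y)$ has exactly two points. Suppose that $Y$ is connected and, in some sense, has no loops. Can $X$ be connected?

The first guess is no, for the following reason. There are two points over every point of $Y$, and without loops in $Y$ nothing can interchange the two sheets; so $X$ should consist of two disjoint copies of $Y$. We test this on the simplest cases.

If $Y$ is a point, $X$ is a two-point space, and the guess is right. If $Y$ is the unit circle, $z\mapsto z^2$ maps the connected circle onto $Y$ with two points in each fiber. So the absence of loops really matters. Now let $Y=[0,1]$.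

**Example 1 (two folds).** Let $X$ be the disjoint union of two copies of $[-\tfrac12,\tfrac12]$. Map the first by $t\mapsto \tfrac12-|t|$ and the second by $t\mapsto\tfrac12+|t|$. Over $y<\tfrac12$ there are two points, both in the first copy. Over $y>\tfrac12$ there are two points, both in the second copy. Over $\tfrac12$ there is one point in each copy. So the map is exactly 2-to-1.

Half of the guess has failed: neither component of $X$ maps onto $Y$, so $X$ is not made of two copies of $Y$ lying over $Y$. A 2-to-1 map need not be a covering, because a fold loses a point and another part of $X$ can supply it. Still, $X$ is disconnected. Note how weakly one sees this from $Y$: the fiber over $\tfrac12$ is the only one whose two points lie in different components.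

**The arc, by hand.** Suppose $f:X\to[0,1]$ is exactly 2-to-1 and $X$ is connected. Consider the closed intervals $J\subset[0,1]$ (points allowed) with $f^{-1}(J)$ connected. The intersection of a chain of compact connected sets is connected, so by Zorn's lemma there is a minimal such interval $J=[a,b]$. Since the fiber over a point is disconnected, $a<b$. Choose $s$ with $a<s<b$. By minimality there are nonconstant continuous functions
$$v_1:f^{-1}[a,s]\to\mathbb Z/2,\qquad v_2:f^{-1}[s,b]\to\mathbb Z/2 .$$
If $v_1$ is constant on the two-point fiber over $s$, extend it by that constant over $f^{-1}[s,b]$. This gives a nonconstant continuous function on $f^{-1}(J)$, a contradiction. The same holds with $v_2$. Otherwise both $v_1$ and $v_2$ take both values on the fiber over $s$. Then, after adding $1$ to $v_2$ if necessary, they agree on that fiber and glue to a nonconstant function on $f^{-1}(J)$, again a contradiction. So an arc is not the 2-to-1 image of a continuum.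

The same words work for a finite tree, since every nondegenerate subcontinuum of a tree is the union of two proper subcontinua that meet in one point. So the corrected guess is that over a loop-free $Y$ the space $X$ is disconnected, perhaps in a rather hidden way. The notes prove this for hereditarily decomposable treelike continua. The hand proof used a decomposition with a one-point intersection. In general the intersection is a large continuum, and all the work comes from that.

## 2. Treelike and hereditarily decomposable continua

A *continuum* is a nonempty compact connected metric space, and a *map* is a continuous function. A continuum is *nondegenerate* if it has more than one point. A map $f$ from $X$ onto $Y$ is *2-to-1* if each $f^{-1}(y)$ has exactly two points.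

**Definition (decomposable).** A continuum is *decomposable* if it is the union of two of its proper subcontinua, and *indecomposable* otherwise. It is *hereditarily decomposable* if each of its nondegenerate subcontinua is decomposable.

An arc is hereditarily decomposable, since its nondegenerate subcontinua are arcs. A one-point space is hereditarily decomposable because the condition is empty. A less trivial example is the sine curve
$$W=\{(x,\sin(1/x)):0<x\le1\}\cup(\{0\}\times[-1,1]).$$
A nondegenerate subcontinuum of $W$ inside the vertical bar, or inside the graph, is an arc. If a subcontinuum contains a point of the bar and the graph point over $t$, then it contains the graph point over every $s\in(0,t)$, because removing that point separates the two given points. Hence it contains the whole bar as well. Such a subcontinuum is the closure of the graph over $(0,r]$ for some $r$, and it is the union of the part with $x\le r/2$ and the part with $x\ge r/2$. So $W$ is hereditarily decomposable.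

**Definition (treelike).** The *nerve* of a finite indexed family of sets has one vertex for each index of a nonempty member and a simplex for each set of indices whose members have a common point. A continuum $Y$ is *treelike* if for every $\varepsilon>0$ it has a finite open cover of mesh (largest diameter of a member) less than $\varepsilon$ whose nerve is a tree. Equivalently, $Y$ is an inverse limit of trees with onto bonding maps; we use only the covers.

If the nerve is a tree, it has no triangles, so no three different members have a common point. Covering an arc by short overlapping intervals, one gets a path as nerve, so arcs are treelike. The sine curve $W$ is treelike too. Choose a small $a$ with $\sin(1/a)=1$ and cover $[-1,1]$ by a chain of short open intervals $I_1,\dots,I_m$. For $a'$ slightly larger than $a$, the sets $\{(x,y)\in W:x<a',\,y\in I_j\}$ form a chain. The graph over $(a,1]$ is covered by a chain of short links whose first link meets only the set with $j=m$. A circle is not treelike: two half circles meet in two points, which Lemma 1 below forbids.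

We now state what will be proved.

**Theorem.** Let $Y$ be a treelike continuum, $X$ a compact metric space, and $f:X\to Y$ a map such that $f^{-1}(y)$ has exactly two points for every $y\in Y$. Then $f^{-1}(J)$ is disconnected for every hereditarily decomposable subcontinuum $J$ of $Y$. In particular (take $J=Y$), no hereditarily decomposable treelike continuum is the 2-to-1 image of a continuum.

The last sentence is stated as Conjecture 2 in the problem, whose source is given as "No Arc-Connected Treelike Continuum Is The" (https://www.impan.pl/shop/en/publication/transaction/download/product/88918). So the conjecture is true. The problem quotes these known results: no arc (Harrold) and no dendrite (Gottschalk) is the 2-to-1 image of a continuum; more generally no arc-connected treelike continuum, that is, no dendroid, is such an image (Heath–Nall); and no hereditarily indecomposable treelike continuum is one. None of them is used below.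

We use the following textbook facts.

* (F1) In a compact metric space components equal quasicomponents: two points in different components are separated by a clopen (closed and open) set. Hence, if a component $T$ misses a closed set $F$, some clopen set contains $T$ and misses $F$.
* (F2) (Cut-wire lemma.) If $F_1,F_2$ are disjoint closed sets, possibly empty, in a compact metric space and no component meets both, then some clopen set contains $F_1$ and misses $F_2$. This follows from (F1): for each $x\in F_1$ take a clopen set containing the component of $x$ and missing $F_2$, and cover the compact set $F_1$ by finitely many of these.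
* (F3) The intersection of a nonempty chain of continua in a compact metric space is a continuum; in particular it is nonempty. The closure of the union of a nonempty chain of continua is a continuum.
* (F4) A Hausdorff space that is a continuous image of a compact metric space is metrizable.
* (F5) A connected set that lies in the union of two closed sets and meets both meets their intersection.

## 3. The set of separated points

From here on $Y,X,f$ are as in the Theorem. "Continuum in $Y$" means a subcontinuum of $Y$, possibly a point. For a continuum $J\subset Y$ put $X_J=f^{-1}(J)$. All functions $w:X_J\to\mathbb Z/2$ are continuous. Example 1 taught us to record not only whether $X_J$ is disconnected, but at which fibers.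

**Definition (support, separated points).** For $w:X_J\to\mathbb Z/2$ let
$$\operatorname{supp}w=\{y\in J: w\text{ is not constant on }f^{-1}(y)\}=f(w^{-1}(0))\cap f(w^{-1}(1)),$$
a compact set. Let
$$U(J)=\{p\in J:\ p\in\operatorname{supp}w\text{ for some }w:X_J\to\mathbb Z/2\}.$$

By (F1), $p\in U(J)$ if and only if the two points of $f^{-1}(p)$ lie in different components of $X_J$. Always $U(\{y\})=\{y\}$.

In Example 1, $U([0,1])=\{\tfrac12\}$. Next, $X_{[0,1/2]}$ is a folded arc together with a single point over $\tfrac12$, so $U([0,\tfrac12])=\{\tfrac12\}$. For $0<s<\tfrac12$, $X_{[0,s]}$ is two arcs, each mapped homeomorphically, so $U([0,s])=[0,s]$. Thus points can lose their separation when $J$ grows: $0$ is separated in $[0,s]$ for $s<\tfrac12$ and is no longer separated in $[0,\tfrac12]$.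

Three elementary remarks will be used all the time.

First, *descent*: if $A\subset J$ and $w$ is constant on each fiber over $A$, then $w|_{f^{-1}(A)}$ factors through a continuous function on $A$. Indeed $f:f^{-1}(A)\to A$ is a closed surjection, since $f$ is closed and we restrict to a full preimage. If in addition $A$ is connected, $w$ is constant on $f^{-1}(A)$.

Second, *tubes*: since $f$ is closed, every open set of $X_J$ containing $f^{-1}(y)$ contains $f^{-1}(B)$ for some neighborhood $B$ of $y$ in $J$.

Third,
$$X_J\text{ is connected}\iff U(J)=\emptyset. \tag{1}$$
If $w$ is nonconstant, the connected set $J$ is the union of the nonempty closed sets $f(w^{-1}(0))$ and $f(w^{-1}(1))$, so these meet and $\operatorname{supp}w\neq\emptyset$. Conversely, if $\operatorname{supp} w\ne\emptyset$, then $w$ is not constant.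

So the Theorem says that $U(J)\neq\emptyset$ for every hereditarily decomposable continuum $J\subset Y$.

## 4. What tree nerves give: unicoherence and trimming of supports

**Subcontinua of $Y$ are treelike.** Let $(G_i)$ be a finite indexed open cover of $Y$ whose nerve is a tree, and let $J\subset Y$ be a continuum. Consider the sets $G_i\cap J$ over the indices with $G_i\cap J\neq\emptyset$. Their nerve is a subgraph of a tree. It is connected, since otherwise $J$ would be a union of two disjoint nonempty open sets. So it is a tree. In particular, the indices with $G_i\cap J\ne\emptyset$ span a subtree of the nerve of $(G_i)$.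

**Lemma 1.** If $A,B$ are continua in $Y$, then $A\cap B$ is connected (possibly empty).

*Proof.* Suppose $A\cap B=R_1\sqcup R_2$ with $R_1,R_2$ nonempty and closed, and let $\rho=\frac14 d(R_1,R_2)>0$.

We first claim that there is $\varepsilon>0$ such that every set of diameter $<\varepsilon$ meeting both $A$ and $B$ lies in the $\rho$-neighborhood of $A\cap B$. Otherwise there are sets $E_n$ of diameter $<1/n$ meeting $A$ and $B$ and containing points $e_n$ at distance $\ge\rho$ from $A\cap B$. A limit of a subsequence of $(e_n)$ is a limit of points of $A$ and of points of $B$, so it lies in $A\cap B$, a contradiction.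

Take an open cover of $Y$ with nerve a tree and mesh $<\min(\varepsilon,\rho)$. The members meeting $A$ span a subtree, and so do the members meeting $B$. Two subtrees of a tree have a connected intersection, since the unique path between two common vertices lies in both. So the members meeting both $A$ and $B$ span a connected subgraph.

Each point of such a member $G$ lies within $\rho$ of $R_1\cup R_2$. All points of $G$ are near the same $R_i$: if one point of $G$ were within $\rho$ of $R_1$ and one (possibly the same) within $\rho$ of $R_2$, then $d(R_1,R_2)<\rho+\rho+\rho=3\rho$. Two adjacent members of this kind share a point, so they are near the same $R_i$. By connectedness all of them are near the same $R_i$. But a member containing a point of $R_1$ and a member containing a point of $R_2$ are both among them, and they are near different sets. This is a contradiction. $\square$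

The next lemma lets us throw away part of a support. This is the place where the absence of loops keeps the sheets from being interchanged.

**Lemma 2 (trimming).** Let $w_0:X_J\to\mathbb Z/2$ and let $\Sigma'$ be a clopen subset of $\Sigma=\operatorname{supp}w_0$. Then there is $w:X_J\to\mathbb Z/2$ with $\operatorname{supp}w=\Sigma'$.

*Proof.* Let $\Sigma''=\Sigma\setminus\Sigma'$. If $\Sigma'=\emptyset$ take $w=0$; if $\Sigma''=\emptyset$ take $w=w_0$. Otherwise put $\delta=d(\Sigma',\Sigma'')>0$ and
$$Z=\{y\in J:\ \delta/3\le d(y,\Sigma')\le 2\delta/3\}.$$
Points of $\Sigma'$ have distance $0$ from $\Sigma'$, and points of $\Sigma''$ have distance at least $\delta$. So $Z\cap\Sigma=\emptyset$, and $w_0$ descends to a continuous function on the compact set $Z$. By uniform continuity there is $\eta>0$ such that this function is constant on subsets of $Z$ of diameter $<\eta$.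

Since $J$ is treelike, it has a finite indexed open cover $\mathcal G$ by nonempty sets with nerve a tree and mesh $<\min(\delta/3,\eta)$. Say that $G\in\mathcal G$ has type I if $d(G,\Sigma')<\delta/3$. Then $d(y,\Sigma')<2\delta/3$ for all $y\in G$, so $G\cap\Sigma''=\emptyset$. Otherwise $G$ has type II; then $d(y,\Sigma')\ge\delta/3$ on $G$, so $G\cap\Sigma'=\emptyset$. On $f^{-1}(G)$ let $w_G=w_0$ for type I and $w_G=0$ for type II.

Let $G\cap G'\neq\emptyset$. Then $w_G-w_{G'}$ is a constant $e_{GG'}$ on $f^{-1}(G\cap G')$. For equal types it is $0$. For different types $G\cap G'$ lies in $Z$ and has diameter $<\eta$, and the difference is $w_0$ (signs do not matter in $\mathbb Z/2$), which is constant there. The nerve is a tree, so starting from one vertex and moving along the edges we can choose $c_G\in\mathbb Z/2$ with $c_G+c_{G'}=e_{GG'}$ for every edge. Then $w_G+c_G=w_{G'}+c_{G'}$ on every overlap, and these functions fit together to a continuous $w$ on $X_J$.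

Adding constants does not change supports. On a type I set, $\operatorname{supp}w\cap G=\Sigma\cap G=\Sigma'\cap G$. On a type II set, $\operatorname{supp}w\cap G=\emptyset=\Sigma'\cap G$. Hence $\operatorname{supp}w=\Sigma'$. $\square$

## 5. Separation continua, gluing, and continuity along chains

**Definition ($S_p(J)$).** For $p\in U(J)$ let $V_1\ne V_2$ be the components of $X_J$ containing the two points of $f^{-1}(p)$. Put
$$S_p(J)=f(V_1)\cap f(V_2).$$

In Example 1, $S_{1/2}([0,1])=[0,\tfrac12]\cap[\tfrac12,1]=\{\tfrac12\}$, while $S_0([0,s])=[0,s]$ for $0<s<\tfrac12$.

**Lemma 3.** Let $p\in U(J)$.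

1. $S_p(J)$ is a continuum containing $p$. If $w:X_J\to\mathbb Z/2$ and $p\in\operatorname{supp}w$, then $S_p(J)$ is the component of $p$ in $\operatorname{supp}w$.
2. If $q\in S_p(J)$, then $q\in U(J)$ and $S_q(J)=S_p(J)$. In particular $S_p(J)\subset U(J)$.
3. If $J'\subset J$ is a continuum and $p\in J'$, then $p\in U(J')$ and $S_p(J')=S_p(J)\cap J'$.

*Proof.* (1) The sets $f(V_1),f(V_2)$ are continua containing $p$. So $S_p(J)$ is compact and contains $p$, and it is connected by Lemma 1. The function $w$ is constant on each of the connected sets $V_1,V_2$, and the two values differ because $w$ is not constant on $f^{-1}(p)$. Each fiber over $S_p(J)$ meets both $V_1$ and $V_2$, so $S_p(J)\subset\operatorname{supp}w$.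

Let $\Gamma$ be the component of $p$ in $\operatorname{supp}w$; then $S_p(J)\subset\Gamma$. Over each point of $\Gamma$ there is exactly one point where $w=0$ and exactly one where $w=1$. So each compact set $f^{-1}(\Gamma)\cap w^{-1}(i)$, $i=0,1$, maps bijectively, hence homeomorphically, onto $\Gamma$, and is connected. Each contains a point of $f^{-1}(p)$, so one lies in $V_1$ and the other in $V_2$. Hence $\Gamma\subset f(V_1)\cap f(V_2)=S_p(J)$.

(2) The fiber of $q$ has two points and meets both $V_1$ and $V_2$. So its points lie in different components, and these are the same pair.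

(3) Take $w$ on $X_J$ with $p\in\operatorname{supp}w$. Its restriction to $X_{J'}$ has support $\operatorname{supp}w\cap J'\ni p$, so $p\in U(J')$. By (1), $S_p(J')$ is the component of $p$ in $\operatorname{supp}w\cap J'$. It is a connected subset of $\operatorname{supp}w$ containing $p$, so $S_p(J')\subset S_p(J)\cap J'$. Conversely $S_p(J)\cap J'$ is connected (Lemma 1), contains $p$, and lies in $\operatorname{supp}w\cap J'$; so it lies in $S_p(J')$. $\square$

By part 3, separation passes from large to small continua. The next lemma says when it passes from a part to the whole; it replaces the two cases in the hand proof for the arc.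

**Lemma 4 (gluing).** Let $J=J_1\cup J_2$ with $J,J_1,J_2$ continua in $Y$, and let $D=J_1\cap J_2$. ($D$ is nonempty since $J$ is connected, and it is connected by Lemma 1.)

(a) If $p\in U(J_1)$ and $S_p(J_1)\cap J_2=\emptyset$, then $p\in U(J)$ and $S_p(J)=S_p(J_1)$.

(b) If $p\in D\cap U(J_1)\cap U(J_2)$, then $p\in U(J)$.

*Proof of (a).* Let $w_0$ on $X_{J_1}$ have $p\in\Sigma=\operatorname{supp}w_0$. By Lemma 3(1), $S_p(J_1)$ is a component of $\Sigma$, and it misses $D$. By (F1) there is a clopen $\Sigma'\subset\Sigma$ with $S_p(J_1)\subset\Sigma'$ and $\Sigma'\cap D=\emptyset$. By Lemma 2 there is $w$ on $X_{J_1}$ with support $\Sigma'$. It is constant on the fibers over the connected set $D$, so it is constant on $X_D=X_{J_1}\cap X_{J_2}$. Extend it over $X_{J_2}$ by this constant. The result is continuous on $X_J$ and has $p$ in its support, so $p\in U(J)$.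

By Lemma 3(3), $S_p(J)\cap J_1=S_p(J_1)$, which misses $J_2$. So $S_p(J)$ is the disjoint union of the closed sets $S_p(J)\cap J_1\neq\emptyset$ and $S_p(J)\cap J_2$. Since $S_p(J)$ is connected, the second is empty, and $S_p(J)=S_p(J_1)$.

*Proof of (b).* Let $w_i$ on $X_{J_i}$ have $p\in\Sigma_i=\operatorname{supp}w_i$, and let $\Lambda=\Sigma_1\cap\Sigma_2\subset D$. We want to trim $\Sigma_1$ and $\Sigma_2$ until both have the same trace $\Lambda$ on $D$.

*$\Lambda$ is clopen in $\Sigma_i\cap D$ for $i=1,2$.* It is closed. Let $y\in\Lambda$. Both $w_1$ and $w_2$ take both values on the two-point set $f^{-1}(y)$, so $w_1+w_2$, defined on $X_D$, is constant there. By the tube remark, $w_1+w_2$ is constant on $f^{-1}(B)$ for some neighborhood $B$ of $y$ in $D$. So over each point of $B$, $w_1$ is constant on the fiber if and only if $w_2$ is. Thus $\Sigma_1\cap B=\Sigma_2\cap B=\Lambda\cap B$, and $\Lambda$ is open in $\Sigma_i\cap D$.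

*Trimming.* If $T$ is a component of $\Sigma_1$, then $T\cap D$ is connected by Lemma 1, so it lies in $\Lambda$ or misses $\Lambda$. So no component of $\Sigma_1$ meets both of the disjoint closed sets $\Lambda$ and $(\Sigma_1\cap D)\setminus\Lambda$. By (F2) there is a clopen $\Sigma_1'\subset\Sigma_1$ containing $\Lambda$ and missing $(\Sigma_1\cap D)\setminus\Lambda$; that is, $\Sigma_1'\cap D=\Lambda$. In the same way there is a clopen $\Sigma_2'\subset\Sigma_2$ with $\Sigma_2'\cap D=\Lambda$. By Lemma 2 there are $w_i'$ on $X_{J_i}$ with support $\Sigma_i'$.

*Gluing.* Over $\Lambda$ both $w_1',w_2'$ are nonconstant on fibers, and over $D\setminus\Lambda$ both are constant on fibers. So $w_1'+w_2'$ is constant on every fiber over the connected set $D$, hence constant on $X_D$. After adding a constant to $w_2'$ we have $w_1'=w_2'$ on $X_D$, and they glue to a continuous $w$ on $X_J$ with $p\in\operatorname{supp}w$. $\square$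

**Lemma 5.** Let $\mathcal C$ be a nonempty chain of continua in $Y$ with intersection $J$, and let $p\in U(J)$. Then $p\in U(J')$ for some $J'\in\mathcal C$.

*Proof.* Otherwise for each $J'\in\mathcal C$ some component $V_{J'}$ of $X_{J'}$ contains $f^{-1}(p)$. If $J''\subset J'$, then $V_{J''}$ is a connected subset of $X_{J'}$ meeting $V_{J'}$, so $V_{J''}\subset V_{J'}$. So the $V_{J'}$ form a chain, and by (F3) $\bigcap V_{J'}$ is a continuum. It lies in $\bigcap X_{J'}=X_J$ and contains $f^{-1}(p)$. This contradicts $p\in U(J)$. $\square$

## 6. A minimal counterexample, and two disjoint traces in $D$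

**Reduction.** The purpose is to arrange that $X_Y$ is connected while all smaller preimages are disconnected. Suppose the Theorem fails. Restricting $f$ to the preimage of a bad subcontinuum (which is treelike by Section 4), we may assume that $Y$ is hereditarily decomposable and $X=X_Y$ is connected. Consider the family of continua $J\subset Y$ with $X_J$ connected. If $\mathcal C$ is a nonempty chain in it with intersection $J$, then $X_J=\bigcap_{J'\in\mathcal C}X_{J'}$ is connected by (F3). By Zorn's lemma the family has a minimal member. Replace $Y$ by it. From now on $Y$ is treelike and hereditarily decomposable and, by (1),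
$$U(Y)=\emptyset,\qquad U(J)\neq\emptyset\ \text{ for every continuum }J\subsetneq Y.\tag{2}$$
The rest of the notes derives a contradiction from (2). Note that $Y$ is nondegenerate, as $U(\{y\})=\{y\}$.

**Cutting once.** Let us imitate the arc. Since $Y$ is decomposable, $Y=A\cup B$ with proper subcontinua $A,B$, and $D=A\cap B$ is a nonempty continuum. By (2), $U(A)\neq\emptyset\neq U(B)$. By Lemma 4(a), every $S_p(A)$ with $p\in U(A)$ meets $B$, hence meets $D$, and every $S_q(B)$ meets $D$. So $U(A)\cap D$ and $U(B)\cap D$ are both nonempty. By Lemma 4(b) they are disjoint. If $D$ is a single point, this is a contradiction, and this was the proof for the arc. If $D$ is nondegenerate, there is no contradiction: two nonempty subsets of $D$ may well be disjoint, and decomposability gives no control over $D$. This is the exact point at which the argument stops. The following example shows that separated points really can get lost in this way.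

**Example 2.** Let $Y=[0,3]$, $A=[0,2]$, $B=[1,3]$, so $D=[1,2]$. (Here (2) does not hold; we only look at traces.) Let $X$ be the following graph with two added isolated points. Over $[0,\tfrac43]$ there are two arcs joined to each other at their common end over $0$. Over $[\tfrac43,\tfrac53]$ there is a circle, with one point over $\tfrac43$, one point over $\tfrac53$, and two points over each point in between. Over $[\tfrac53,3]$ there are two arcs joined at their common end over $3$. One of the two left arcs is attached to the circle at its point over $\tfrac43$, and the other one ends freely over $\tfrac43$. The same is done on the right at $\tfrac53$. Finally there is one isolated point over $0$ and one over $3$. Every fiber has two points: over $0$ the joint and an isolated point, over $\tfrac43$ the point of the circle and the free end, and similarly on the right.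

The graph is connected, so $U(Y)=\{0,3\}$. Over $A$ the joint over $3$ is gone, so the free right arc, cut down to $[\tfrac53,2]$, becomes a component of its own, and $U(A)=\{0\}\cup[\tfrac53,2]$. By symmetry $U(B)=[1,\tfrac43]\cup\{3\}$. So the traces on $D$ are $[\tfrac53,2]$ and $[1,\tfrac43]$, which are nonempty and disjoint, and none of their points is in $U(Y)$.

**What to do instead.** In Example 2 the loss at one place came with separated points somewhere else. We shall make this systematic. Take a separated point $p$ of a continuum $C$ and enlarge $C$ only as far as needed to lose $p$, say to $J$. Because $J$ is minimal, we can control the traces: there will be a splitting $J=P\cup K$, with $C\subset P$ and $K$ away from $C$, such that no point of $D=P\cap K$ is separated in $K$. By (2), $K$ has a separated point $z$, and then $S_z(K)$ misses $D$, so Lemma 4(a) makes $z$ a separated point of all of $J$. We have lost $p$ but gained $z$ farther out, and can start again with $(J,z)$. Since $U(Y)=\emptyset$, this process cannot stop at $Y$; if it can be continued through all countable ordinals, the separability of $Y$ is contradicted. Passing limit ordinals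 is the hard part, and there hereditary decomposability enters a second time.

## 7. Growing a continuum until a separated point is lost

**Proposition 6.** Let $C\subset Y$ be a continuum and $p\in U(C)$. There are continua $J,P,K,N$ in $Y$ with:

(a) $C\subset P\subsetneq J=P\cup K$, $K\cap C=\emptyset$, and, with $D:=P\cap K$ (a nonempty continuum), $U(K)\cap D=\emptyset$;

(b) $J=C\cup N$ and $N\cap C=S_p(C)$;

(c) if $z\in U(J)\setminus C$ and $H$ is a continuum with $C\cup\{z\}\subset H\subset J$, then $H=J$;

(d) there is $z\in U(J)$ with $S_z(J)\cap P=\emptyset$.

The shape is visible in Example 1, although (2) fails there. For $C=\{0\}$, $p=0$, the smallest interval containing $0$ in which $0$ is not separated is $J=[0,\tfrac12]$. Take $P=[0,s]$, $K=[s,\tfrac12]$ with $0<s<\tfrac12$. Then $D=\{s\}$ and $U(K)=\{\tfrac12\}$ misses $D$, and $z=\tfrac12$ is separated in $J$ with $S_z(J)=\{\tfrac12\}$.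

*Proof.* **Choice of $J$.** Consider the family of continua $H\supset C$ with $p\notin U(H)$. It contains $Y$ since $U(Y)=\emptyset$. If $\mathcal C$ is a nonempty chain in it, the intersection is a continuum containing $C$, and $p$ is not separated in it: otherwise Lemma 5 would give $p\in U(J')$ for some $J'\in\mathcal C$. By Zorn's lemma there is a minimal member $J$. As $p\in U(C)$, $J\ne C$.

**Step A0: smaller continua still separate $p$.** *If $H$ is a continuum with $C\subset H\subsetneq J$, then $p\in U(H)$.* This is the minimality of $J$.

**Step A1: $J$ cannot be split with $C$ on both sides.** *$J$ is not the union of two proper subcontinua both containing $C$.* Otherwise $p$ is separated in both by (A0) and lies in their intersection, so $p\in U(J)$ by Lemma 4(b), a contradiction.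

**Step A2: splitting off a piece far from a given $H$.** *If $H$ is a continuum with $C\subset H\subsetneq J$, there are continua $P',K'$ with $J=P'\cup K'$, $H\subset P'\subsetneq J$ and $K'\cap H=\emptyset$.*

Let $\pi:J\to J/H$ collapse $H$ to a point. The quotient $J/H$ is compact Hausdorff and a continuous image of a compact metric space, hence metrizable by (F4). So it is a continuum, and it is nondegenerate since $H\neq J$.

We show that $J/H$ is decomposable. (It is not a subcontinuum of $Y$, so the hypothesis on $Y$ does not apply to it directly.) Consider the continua $K'\subset J$ with $\pi(K')=J/H$. If such continua form a nonempty chain, then their intersection also maps onto $J/H$: for each $x\in J/H$ the sets $\pi^{-1}(x)\cap K'$ form a chain of nonempty compact sets, so they have a common point. By Zorn's lemma there is a minimal such continuum $K_0$. It is nondegenerate because $J/H$ is, so it is decomposable: $K_0=L_1\cup L_2$ with proper subcontinua $L_1,L_2$. By minimality $\pi(L_i)\neq J/H$, while $\pi(L_1)\cup\pi(L_2)=J/H$. So $J/H=A\cup B$ with proper subcontinua $A=\pi(L_1)$ and $B=\pi(L_2)$.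

Next, $\pi^{-1}(A)$ is a continuum, and likewise $\pi^{-1}(B)$. It is compact and nonempty. Suppose $\pi^{-1}(A)=E\sqcup F$ with $E,F$ closed. Each point-inverse of $\pi$ in it is $H$ or a point, so it is connected and lies in $E$ or in $F$. Hence $\pi(E),\pi(F)$ are disjoint closed sets covering the connected set $A$, and one of them is empty.

Thus $\pi^{-1}(A),\pi^{-1}(B)$ are proper subcontinua of $J$ covering $J$. By (A1) they do not both contain $H\supset C$. So exactly one of $A,B$ contains the point $\pi(H)$. Let $P'$ be the preimage containing $H$ and $K'$ the other one. Then $K'\cap H=\emptyset$.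

**Step A3: the separation continuum fills everything between $C$ and $K'$.** *If $J=P'\cup K'$ with continua $C\subset P'\subsetneq J$ and $K'$, then $p\in U(P')$, $S_p(P')\cap K'\neq\emptyset$ and $J=C\cup S_p(P')\cup K'$.*

By (A0), $p\in U(P')$. If $S_p(P')\cap K'=\emptyset$, then $p\in U(J)$ by Lemma 4(a), a contradiction. So $S_p(P')$ meets $K'$, and it meets $C$ in $p$. Hence $C\cup S_p(P')\cup K'$ is a continuum containing $C$. Its union with $P'$ is $J$, and $P'$ is a proper subcontinuum containing $C$. By (A1), $C\cup S_p(P')\cup K'$ is not proper, so it equals $J$.

**Proof of (c).** Suppose $H\neq J$. Take $P',K'$ from (A2) for $H$. Since $z\in H$, $z\notin K'$; also $z\notin C$. So (A3) gives $z\in S_p(P')$. By Lemma 3(2), $S_z(P')=S_p(P')\ni p$. As $z\in U(J)\cap P'$, Lemma 3(3) gives $S_z(P')=S_z(J)\cap P'$. So $p\in S_z(J)\subset U(J)$, a contradiction.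

**Proof of (a).** Apply (A2) with $H=C$ to get $P,K$ with $J=P\cup K$, $C\subset P\subsetneq J$ and $K\cap C=\emptyset$. The set $D=P\cap K$ is nonempty since $J$ is connected, and it is connected by Lemma 1.

To see that $D$ contains no separated point of $K$, look at a larger piece. Apply (A2) with $H=P$ to get $P_2\supset P$, $P_2\ne J$, and $K_2$ with $J=P_2\cup K_2$ and $K_2\cap P=\emptyset$. By (A3), $J=C\cup S_p(P_2)\cup K_2$. Now $D\subset K$ misses $C$ and $D\subset P$ misses $K_2$, so
$$D\subset S_p(P_2).$$
Suppose $y\in U(K)\cap D$. By Lemma 3(2), $y\in U(P_2)$ and $S_y(P_2)=S_p(P_2)$. As $y\in P\subset P_2$, Lemma 3(3) gives $y\in U(P)$ and $S_y(P)=S_p(P_2)\cap P\ni p$. So $y\in D\cap U(P)\cap U(K)$, and Lemma 4(b) for $J=P\cup K$ gives $y\in U(J)$. Then $S_y(J)\cap P=S_y(P)\ni p$, so $p\in S_y(J)\subset U(J)$, a contradiction.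

**Proof of (b).** Let $N=S_p(P_2)\cup K_2$. By (A3) its two parts meet, so $N$ is a continuum, and $J=C\cup N$. Since $K_2\cap C\subset K_2\cap P=\emptyset$, we have $N\cap C=S_p(P_2)\cap C=S_p(C)$ by Lemma 3(3).

**Proof of (d).** Since $K\cap C=\emptyset$, $K\neq Y$. By (2) pick $z\in U(K)$. By Lemma 3(2), $S_z(K)\subset U(K)$, which misses $D=K\cap P$ by (a). As $S_z(K)\subset K$, it misses $P$. By Lemma 4(a) for $J=K\cup P$, $z\in U(J)$ and $S_z(J)=S_z(K)$, which misses $P$. $\square$

## 8. A tower of continua and its outer pieces

By recursion on $\alpha<\omega_1$ we construct continua $J_\alpha$, points $p_\alpha\in U(J_\alpha)$, and continua $P_\alpha,D_\alpha,N_\alpha$. Here $J_{\alpha+1},P_\alpha,D_\alpha,N_\alpha$ are the $J,P,D,N$ of Proposition 6 applied to $(C,p)=(J_\alpha,p_\alpha)$. So at stage $\alpha$ we have $J_\gamma,p_\gamma$ for $\gamma\le\alpha$ and $P_\beta,D_\beta,N_\beta$ for $\beta<\alpha$. For $\beta<\alpha$ put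
$$K_\beta^\alpha=D_\beta\cup(J_\alpha\setminus P_\beta).\tag{3}$$
This is the piece of $J_\alpha$ outside $P_\beta$, with the interface $D_\beta$ added. The induction hypotheses at stage $\alpha$ are:

(i) $J_\beta\subset P_\beta\subset J_{\beta+1}\subset J_\alpha$, $\emptyset\neq D_\beta\subset P_\beta$ and $D_\beta\cap J_\beta=\emptyset$ for $\beta<\alpha$;

(ii) $K_\beta^\alpha$ is a continuum for $\beta<\alpha$;

(iii) $U(K_\beta^{\beta+1})\cap D_\beta=\emptyset$ for $\beta<\alpha$;

(iv) $p_\alpha\in U(J_\alpha)$ and $S_{p_\alpha}(J_\alpha)\cap P_\beta=\emptyset$ for $\beta<\alpha$.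

We first collect what (i) says, at all stages up to $\alpha$. For $\beta<\alpha$,
$$J_\alpha=P_\beta\cup K_\beta^\alpha,\qquad P_\beta\cap K_\beta^\alpha=D_\beta,\qquad K_\beta^\alpha\cap J_\beta\subset D_\beta\cap J_\beta=\emptyset.\tag{4}$$
The first two follow from (3) and $D_\beta\subset P_\beta\subset J_\alpha$; the third uses $J_\beta\subset P_\beta$. For $\beta<\gamma<\alpha$,
$$P_\beta\subset J_{\beta+1}\subset J_\gamma\subset P_\gamma.\tag{5}$$
By (3), $K_\beta^\alpha$ increases with $\alpha$. Finally, the sets $D_\beta$ are pairwise disjoint: for $\beta<\gamma$, $D_\beta\subset P_\beta\subset J_\gamma$, while $D_\gamma\cap J_\gamma=\emptyset$.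

**Lemma 7.** For $\beta<\gamma<\alpha$ we have $K_\gamma^\alpha\cap P_\beta=\emptyset$ and
$$K_\beta^\alpha=M_{\beta\gamma}\cup K_\gamma^\alpha,\qquad M_{\beta\gamma}:=D_\beta\cup(P_\gamma\setminus P_\beta)=K_\beta^{\gamma+1}\cap P_\gamma .$$
The set $M_{\beta\gamma}$ is closed, does not depend on $\alpha$, and $M_{\beta\gamma}\cap P_\beta=D_\beta$. In particular $K_\gamma^\alpha\subset K_\beta^\alpha$.

*Proof.* By (5) $P_\beta\subset J_\gamma$, and by (4) $K_\gamma^\alpha$ misses $J_\gamma$. In particular $D_\gamma\subset K_\gamma^\alpha$ misses $P_\beta$, so $D_\gamma\subset P_\gamma\setminus P_\beta$. As $P_\beta\subset P_\gamma\subset J_\alpha$,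
$$J_\alpha\setminus P_\beta=(P_\gamma\setminus P_\beta)\cup(J_\alpha\setminus P_\gamma)=(P_\gamma\setminus P_\beta)\cup D_\gamma\cup(J_\alpha\setminus P_\gamma)=(P_\gamma\setminus P_\beta)\cup K_\gamma^\alpha .$$
Adding $D_\beta$ gives the formula for $K_\beta^\alpha$. Since $P_\gamma\subset J_{\gamma+1}$, intersecting $K_\beta^{\gamma+1}=D_\beta\cup(J_{\gamma+1}\setminus P_\beta)$ with $P_\gamma$ gives $D_\beta\cup(P_\gamma\setminus P_\beta)$. This set is closed because $K_\beta^{\gamma+1}$ is closed, by (ii) at stage $\gamma+1\le\alpha$. The last formula is clear. $\square$

**Start.** Let $J_0=\{y_0\}$ for any $y_0\in Y$, and $p_0=y_0\in U(J_0)$. The conditions over $\beta<0$ are empty.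

**Successor stages.** The purpose is to pass from $\alpha$ to $\alpha+1$ by Proposition 6. Given the data up to $\alpha$, apply it to $(J_\alpha,p_\alpha)$.

For (i) at $\alpha+1$: $J_\alpha\subset P_\alpha\subset J_{\alpha+1}$, and $D_\alpha=P_\alpha\cap K\subset P_\alpha$ is nonempty and misses $J_\alpha$ because $K\cap J_\alpha=\emptyset$. For $\beta<\alpha$ use (i) at $\alpha$ and $J_\alpha\subset J_{\alpha+1}$.

For $\beta=\alpha$ in (ii) and (iii): since $J_{\alpha+1}=P_\alpha\cup K$ and $D_\alpha=P_\alpha\cap K$, we get $K_\alpha^{\alpha+1}=D_\alpha\cup(J_{\alpha+1}\setminus P_\alpha)=K$. This is a continuum, and $U(K)\cap D_\alpha=\emptyset$ by Proposition 6(a). For $\beta<\alpha$, (iii) is inherited.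

For $\beta<\alpha$ in (ii): since $P_\beta\subset J_\alpha$, Proposition 6(b) and (iv) give
$$N_\alpha\cap P_\beta=N_\alpha\cap J_\alpha\cap P_\beta=S_{p_\alpha}(J_\alpha)\cap P_\beta=\emptyset .$$
As $J_{\alpha+1}=J_\alpha\cup N_\alpha$, it follows from (3) that $K_\beta^{\alpha+1}=K_\beta^\alpha\cup N_\alpha$. These two continua meet, because $\emptyset\neq S_{p_\alpha}(J_\alpha)\subset N_\alpha\cap(J_\alpha\setminus P_\beta)\subset N_\alpha\cap K_\beta^\alpha$. So $K_\beta^{\alpha+1}$ is a continuum.

For (iv): let $p_{\alpha+1}$ be the $z$ of Proposition 6(d). Then $p_{\alpha+1}\in U(J_{\alpha+1})$ and $S_{p_{\alpha+1}}(J_{\alpha+1})$ misses $P_\alpha$, hence also every $P_\beta\subset P_\alpha$ with $\beta<\alpha$.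

## 9. Limit stages: tails that creep back produce an indecomposable continuum

Let $\lambda<\omega_1$ be a limit ordinal and suppose everything is constructed below $\lambda$. Let
$$J_\lambda=\overline{\bigcup_{\alpha<\lambda}J_\alpha},$$
a continuum by (F3). Conditions (i) and (iii) at $\lambda$ follow from the earlier stages and the definition of $J_\lambda$. So the formulas (4) hold for $\alpha=\lambda$ as set identities, but we do not yet know that $K_\beta^\lambda$ is closed.

**Step L1: the tails.** For $\gamma<\lambda$ let
$$T_\gamma=\overline{\bigcup_{\gamma<\alpha<\lambda}K_\gamma^\alpha}\subset J_\lambda .$$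
The union is increasing, so $T_\gamma$ is a continuum. Let $\beta<\gamma<\lambda$. Since $K_\beta^\alpha$ increases with $\alpha$, we may take only $\alpha>\gamma$ in the definition of $T_\beta$, and Lemma 7 gives
$$T_\beta=\overline{\bigcup_{\gamma<\alpha<\lambda}\bigl(M_{\beta\gamma}\cup K_\gamma^\alpha\bigr)}=M_{\beta\gamma}\cup T_\gamma .\tag{6}$$
So the tails decrease: $T_\gamma\subset T_\beta$. We would like $T_\beta$ to be $K_\beta^\lambda$. The danger is that in the closure $T_\beta$ creeps back and meets $P_\beta$ outside $D_\beta$. The next two steps exclude this.

**Step L2: a continuum that reaches the end of the tower swallows it.** This step shows how rigid the tower is.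

**Lemma 8.** Let $G\subset J_\lambda$ be a continuum and $\beta<\lambda$, with $G\cap J_{\beta+1}\neq\emptyset$ and $G\cap D_\gamma\neq\emptyset$ for cofinally many $\gamma<\lambda$. Then $G\supset J_\lambda\setminus J_{\beta+1}$.

*Proof.* Fix $\delta$ with $\beta<\delta<\lambda$. We show that $G\supset J_{\delta+1}\setminus J_\delta$. By Lemma 1 the set $G\cap J_\xi$ is a continuum whenever it is nonempty, and it is nonempty for $\xi\ge\beta+1$.

*$G$ meets $D_{\delta+1}$.* Pick $\gamma$ with $\delta+1<\gamma<\lambda$ and $G\cap D_\gamma\neq\emptyset$. The continuum $G\cap J_{\gamma+1}$ meets $J_{\beta+1}\subset P_{\delta+1}$. It also meets $D_\gamma\subset K_\gamma^{\gamma+1}\subset K_{\delta+1}^{\gamma+1}$, the last inclusion by Lemma 7. By (4), $J_{\gamma+1}=P_{\delta+1}\cup K_{\delta+1}^{\gamma+1}$, and both sets are closed. By (F5), $G\cap J_{\gamma+1}$ meets $P_{\delta+1}\cap K_{\delta+1}^{\gamma+1}=D_{\delta+1}$.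

*$G$ meets $S_{p_{\delta+1}}(J_{\delta+1})$.* The continuum $G\cap J_{\delta+2}$ meets $J_{\beta+1}\subset J_{\delta+1}$ and meets $D_{\delta+1}$. As $D_{\delta+1}\subset P_{\delta+1}\subset J_{\delta+2}$ and $D_{\delta+1}\cap J_{\delta+1}=\emptyset$, we have $D_{\delta+1}\subset J_{\delta+2}\setminus J_{\delta+1}\subset N_{\delta+1}$. Since $J_{\delta+2}=J_{\delta+1}\cup N_{\delta+1}$, by (F5) $G\cap J_{\delta+2}$ contains a point $z$ of
$$J_{\delta+1}\cap N_{\delta+1}=S_{p_{\delta+1}}(J_{\delta+1}),$$
where the equality is Proposition 6(b). By (iv) at stage $\delta+1$, $z\notin P_\delta\supset J_\delta$. By Lemma 3(2), $z\in U(J_{\delta+1})$. So $z\in U(J_{\delta+1})\setminus J_\delta$.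

*$G$ contains $J_{\delta+1}\setminus J_\delta$.* The continuum $G\cap J_{\delta+1}$ contains $z$ and meets $J_\delta$, since $\emptyset\neq G\cap J_{\beta+1}\subset J_\delta$ (recall $\beta+1\le\delta$). So $(G\cap J_{\delta+1})\cup J_\delta$ is a continuum in $J_{\delta+1}$ containing $J_\delta\cup\{z\}$. By Proposition 6(c), with $C=J_\delta$ and $J=J_{\delta+1}$, it equals $J_{\delta+1}$. Hence $G\supset J_{\delta+1}\setminus J_\delta$.

*Adding up.* We show $J_\xi\setminus J_{\beta+1}\subset G$ for $\beta+1\le\xi\le\lambda$ by induction on $\xi$. For $\xi=\beta+1$ there is nothing to show. If $\xi=\delta+1>\beta+1$, then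
$$J_\xi\setminus J_{\beta+1}\subset(J_{\delta+1}\setminus J_\delta)\cup(J_\delta\setminus J_{\beta+1})\subset G .$$
If $\xi$ is a limit and $x\in J_\xi\setminus J_{\beta+1}$, then $x=\lim x_i$ with $x_i\in\bigcup_{\beta<\eta<\xi}J_\eta$. Since $J_{\beta+1}$ is closed, eventually $x_i\notin J_{\beta+1}$, so $x_i\in G$ by the induction hypothesis. As $G$ is closed, $x\in G$. The case $\xi=\lambda$ is the claim. $\square$

**Step L3: tails do not creep back.** Here hereditary decomposability is used for the second time, after Step A2.

**Lemma 9.** $T_\beta\cap P_\beta=D_\beta$ for every $\beta<\lambda$.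

*Proof.* Since $D_\beta\subset K_\beta^{\beta+1}\subset T_\beta$, we have $D_\beta\subset T_\beta\cap P_\beta$. Suppose equality fails for some $\beta$, and fix it. For every $\gamma\in(\beta,\lambda)$, (6) and $M_{\beta\gamma}\cap P_\beta=D_\beta$ give $T_\beta\cap P_\beta=D_\beta\cup(T_\gamma\cap P_\beta)$. So $T_\gamma$ meets $P_\beta\subset J_{\beta+1}$. Also $T_\gamma\supset D_\varepsilon$ for $\gamma<\varepsilon<\lambda$, since $D_\varepsilon\subset K_\varepsilon^{\varepsilon+1}\subset K_\gamma^{\varepsilon+1}$. By Lemma 8 with $G=T_\gamma$,
$$T_\gamma\supset J_\lambda\setminus J_{\beta+1}\qquad(\beta<\gamma<\lambda).$$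

Let $Q=\bigcap_{\beta<\gamma<\lambda}T_\gamma$. The $T_\gamma$ decrease, so $Q$ is a continuum by (F3), and $Q\supset J_\lambda\setminus J_{\beta+1}$. For $\beta<\delta<\lambda$ we have $D_\delta\cap J_{\beta+1}\subset D_\delta\cap J_\delta=\emptyset$, so $Q\supset D_\delta$. The sets $D_\delta$ are nonempty and pairwise disjoint, so $Q$ is nondegenerate.

We claim that $Q$ is indecomposable. Suppose $Q=Q_1\cup Q_2$ with proper subcontinua $Q_1,Q_2$. Each $D_\delta$ with $\beta<\delta<\lambda$ meets $Q_1$ or $Q_2$. So one of them, say $Q_1$, meets $D_\delta$ for cofinally many $\delta<\lambda$. Pick $\zeta\in(\beta,\lambda)$ with $Q_1\cap D_\zeta\neq\emptyset$. Since $D_\zeta\subset J_{\zeta+1}$, $Q_1$ meets $J_{\zeta+1}$, and Lemma 8, with $\zeta$ in place of $\beta$, gives $Q_1\supset J_\lambda\setminus J_{\zeta+1}$. For $\zeta+1<\alpha<\lambda$, (4) says $K_{\zeta+1}^\alpha\cap J_{\zeta+1}=\emptyset$, so $K_{\zeta+1}^\alpha\subset Q_1$. As $Q_1$ is closed, $T_{\zeta+1}\subset Q_1$. Hence $Q\subset T_{\zeta+1}\subset Q_1$, and $Q_1$ is not proper, a contradiction.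

So $Q$ is a nondegenerate indecomposable subcontinuum of $Y$. This contradicts the hereditary decomposability of $Y$. $\square$

**Step L4: hypothesis (ii) at $\lambda$.** Let $\beta<\lambda$. The set $P_\beta\cup T_\beta$ is closed, contains $J_\alpha=P_\beta\cup K_\beta^\alpha$ for all $\alpha$ with $\beta<\alpha<\lambda$, and lies in $J_\lambda$. So it equals $J_\lambda$. Hence $J_\lambda\setminus P_\beta=T_\beta\setminus P_\beta$, and by Lemma 9
$$K_\beta^\lambda=D_\beta\cup(T_\beta\setminus P_\beta)=T_\beta ,\tag{7}$$
a continuum. So (ii) holds at $\lambda$, and by (6) the continua $K_\beta^\lambda$ decrease as $\beta$ increases.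

**Step L5: a new separated point at $\lambda$.** The purpose is to find $p_\lambda$ satisfying (iv). We look for it at the very end of the tower. Let
$$L=\bigcap_{\beta<\lambda}K_\beta^\lambda ,$$
a continuum by (F3). By (4), $K_0^\lambda\cap J_0=\emptyset$, so $L\neq Y$. By (2) pick $z\in U(L)$. By Lemma 5, $z\in U(K_\beta^\lambda)$ for some $\beta<\lambda$.

Let $\beta\le\gamma<\lambda$. Since $z\in L\subset K_\gamma^\lambda\subset K_\beta^\lambda$, Lemma 3(3) gives $z\in U(K_\gamma^\lambda)$. Next, $D_\gamma\subset K_\gamma^{\gamma+1}\subset K_\gamma^\lambda$, so by Lemma 3(3) and (iii)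
$$U(K_\gamma^\lambda)\cap D_\gamma\subset U(K_\gamma^{\gamma+1})\cap D_\gamma=\emptyset .$$
Hence $S_z(K_\gamma^\lambda)\subset U(K_\gamma^\lambda)$ misses $D_\gamma=K_\gamma^\lambda\cap P_\gamma$; that is, it misses $P_\gamma$. By Lemma 4(a) for $J_\lambda=K_\gamma^\lambda\cup P_\gamma$, $z\in U(J_\lambda)$ and $S_z(J_\lambda)=S_z(K_\gamma^\lambda)$ misses $P_\gamma$.

This holds for all $\gamma\in[\beta,\lambda)$. The $P_\gamma$ increase, so $S_z(J_\lambda)$ misses $P_\gamma$ for all $\gamma<\lambda$. Put $p_\lambda=z$; then (iv) holds at $\lambda$. The recursion therefore goes through for all $\alpha<\omega_1$.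

## 10. An $\omega_1$-tower of closed sets does not fit into $Y$

By (i), the closed sets $J_\alpha$ ($\alpha<\omega_1$) increase. They increase strictly, because $\emptyset\neq D_\alpha\subset J_{\alpha+1}\setminus J_\alpha$. Fix a countable base of the compact metric space $Y$. For each $\alpha<\omega_1$ choose a point of $J_{\alpha+1}\setminus J_\alpha$ and a basic open set $B_\alpha$ that contains it and misses the closed set $J_\alpha$. Let $\alpha<\alpha'$. Then $B_\alpha$ meets $J_{\alpha+1}\subset J_{\alpha'}$, while $B_{\alpha'}$ does not meet $J_{\alpha'}$. So $B_\alpha\neq B_{\alpha'}$, and we have found uncountably many members of a countable base. This contradiction shows that (2) is impossible. Hence $f^{-1}(J)$ is disconnected for every hereditarily decomposable subcontinuum $J$ of a treelike $Y$, and with $J=Y$ no hereditarily decomposable treelike continuum is the 2-to-1 image of a continuum. $\blacksquare$
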